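# Averaging projections on $L_p(X)$ for $0<p<1$

## The Bochner average at $p=1$, and what fails below it

Let $X\neq\{0\}$ be a Banach space. Inside $L_1([0,1];X)$ sit the constant functions $\mathbf 1\otimes x$, $x\in X$. The Bochner integral $Pf=\int_0^1 f(s)\,ds$ projects onto them: it is linear, $\|Pf\|\le\int_0^1\|f(s)\|\,ds=\|f\|_{L_1(X)}$, and $P(\mathbf 1\otimes x)=x$. So for $p=1$ there is always a bounded projection onto the constants, of norm $1$.

Now let $0<p<1$ and measure $f$ by $\|f\|=(\int_0^1\|f(s)\|^p\,ds)^{1/p}$. The integral is no longer bounded: for $f=1_{[0,1/N]}\otimes x$ we have $\|f\|=N^{-1/p}\|x\|$ while $\|\int f\|=N^{-1}\|x\|$, and the ratio $N^{1/p-1}$ tends to infinity. Is there some other bounded projection onto the constants, for at least one space $X$?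

**Definitions.** Scalars are real or complex. A quasi-norm satisfies the axioms of a norm, with the triangle inequality weakened to $\|x+y\|\le K(\|x\|+\|y\|)$. For $0<r\le1$ an $r$-norm is a quasi-norm with $\|x+y\|^r\le\|x\|^r+\|y\|^r$. By the Aoki–Rolewicz theorem every quasi-norm is equivalent to an $r$-norm for some $0<r\le 1$; we always pass to such an $r$-norm, so our quasi-norms are continuous. A *$p$-Banach space* is a complete space with a $p$-norm. Example: $L_p=L_p([0,1])$, since $|a+b|^p\le|a|^p+|b|^p$. The scalar field is a $p$-Banach space for every $p\le 1$. Countable $\ell_p$-sums of $p$-Banach spaces, and quotients by closed subspaces with $\|[e]\|=\inf_{z}\|e+z\|$, are again $p$-Banach.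

For a quasi-Banach space $X$, $L_p(X)=L_p([0,1];X)$ is the space of classes of strongly measurable $f:[0,1]\to X$ with $\int_0^1\|f(s)\|^p\,ds<\infty$; the $X$-valued simple functions are dense in it. An *averaging projection* on $L_p(X)$ is a bounded linear projection of $L_p(X)$ onto the constant functions. Since $x\mapsto\mathbf 1\otimes x$ is an isometry onto the constants, it is the same as a bounded linear $P:L_p(X)\to X$ with
$$P(\mathbf 1\otimes x)=x\qquad(x\in X),$$
and its norm is $\|P\|$.

The question, posed in the document http://kaltonmemorial.missouri.edu:80/docs/QB-Handbook2003.pdf, is whether for $0<p<1$ some quasi-Banach space $X\ne\{0\}$ has an averaging projection on $L_p(X)$. The answer is yes, for every $p$.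

**Theorem A.** Let $0<p<1$. There is a separable $p$-Banach space $X\neq\{0\}$ with an averaging projection on $L_p(X)$ of norm $\le 8^{1/p}$.

**Theorem B.** Every $p$-Banach space $Y$ embeds isometrically into a $p$-Banach space $X$ (separable if $Y$ is) such that $L_p(X)$ has an averaging projection of norm $\le 8^{1/p}$.

Theorem A is Theorem B with $Y$ the scalar field. A third theorem concerns the best constant. Numbers $\nu_n\in(0,1]$ will be defined in the last section.

**Theorem C.** Let $C_p^*$ be the infimum of $\|P\|$ over all averaging projections $P$ on $L_p(X)$, over all quasi-Banach $X\ne\{0\}$ ($r$-normed, any $r$). The infimum is attained, by a $p$-Banach space; $C_p^*=\lim_n\nu_n^{-1/(np)}$; and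
$$2^{\frac1p-1}\le C_p^*\le 8^{1/p}.$$

The lower bound tends to $1$ as $p\to1$, in agreement with the value $1$ at $p=1$.

## Spaces that cannot work, and the shift on infinitely many coordinates

Many $X$ are excluded by cutting a set into small pieces.

**Splitting.** *Let $p<q\le1$ and let $Z$ be $q$-normed. Then every bounded linear $R:L_p\to Z$ is $0$.* Indeed, split a measurable set $A$ into $N$ pieces of measure $|A|/N$. Then
$$\|R1_A\|^q\le N\,\|R\|^q\,(|A|/N)^{q/p}\to0\qquad(N\to\infty),$$
because $q/p>1$. So $R$ vanishes on simple functions, hence everywhere. With $q=1$ and $Z$ the scalars this is Day's theorem $L_p^*=\{0\}$.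

Suppose $X\neq\{0\}$ has an averaging projection $P$, and fix $x\ne0$. The operator $R:L_p\to X$, $Rf=P(f\otimes x)$, satisfies $R\mathbf 1=x\ne0$. So $X$ is not $q$-normable for any $q\in(p,1]$. Also $X^*=\{0\}$: if $x^*(x)=1$, then $x^*\circ R$ would be a nonzero continuous functional on $L_p$. In particular no Banach space and no finite-dimensional space works.

The next candidate is $X=L_p$, where $L_p(L_p)=L_p([0,1]^2)$. One would like to set $(Pf)(s)=f(s,s)$, which returns $x$ from $\mathbf 1\otimes x$; but this is not defined on equivalence classes, since the diagonal is a null set. In fact it is known that $L_p(L_p)$ has no averaging projection (we quote this and do not use it).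

The trouble with the diagonal is that the same random point is used twice. So supply fresh points. Let $X=L_p([0,1]^{\mathbb N})$ and
$$(Sf)(\sigma_1,\sigma_2,\dots)=f(\sigma_1;\sigma_2,\sigma_3,\dots),\qquad f\in L_p(X)=L_p([0,1]\times[0,1]^{\mathbb N}).$$
This is well defined and isometric. But $S(\mathbf 1\otimes x)(\sigma)=x(\sigma_2,\sigma_3,\dots)$, a shift of $x$: for $x(\sigma)=1_{[0,1/2)}(\sigma_1)$ we get $1_{[0,1/2)}(\sigma_2)\neq x$. This is the exact point of failure: boundedness costs nothing, and the identity $P(\mathbf 1\otimes x)=x$ is lost by one shift of the coordinates.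

We can *force* the identity by passing to a quotient in which a function not depending on $\sigma_1$ is identified with its shift. For the map to descend, the subspace we divide by must be stable under $x\mapsto 1_A(\sigma_1)\,x(\sigma_2,\sigma_3,\dots)$. Applied to a relation that deletes coordinate $1$, this gives a relation that deletes coordinate $2$, and so on. So we must identify every function that ignores *some* coordinate with the function of fewer variables obtained by deleting it. The danger is that the quotient is zero.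

## The quotient $X_C$ and its projection

Let $Y\ne\{0\}$ be a $p$-Banach space, $V_0=Y$, and $V_n=L_p([0,1]^n;Y)$ for $n\ge1$. For $1\le i\le n$ let $\delta_i:[0,1]^n\to[0,1]^{n-1}$ delete the $i$-th coordinate ($[0,1]^0$ is one point). Fix $C>0$, and let $E=E_C$ be the $p$-Banach space of sequences $e=(F_n)_{n\ge0}$, $F_n\in V_n$, with
$$\|e\|_E^p=\sum_{n\ge0}C^{np}\|F_n\|^p<\infty .$$
Let $j_n:V_n\to E$ be the canonical injections, and let $N_0$ be the linear span of all
$$j_n(h\circ\delta_i)-j_{n-1}(h),\qquad n\ge1,\ 1\le i\le n,\ h\in V_{n-1}. \tag{1}$$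
Put $N=\overline{N_0}$ and $X=X_C=E/N$. This is a $p$-Banach space. If $Y$ is separable, so is each $V_n$ (use indicators of dyadic cubes with values in a countable dense set), hence so are $E$ and $X$. The weight $C$ is kept free; its role appears in the next section.

**Proposition 0.** For every $C>0$ there is a bounded linear $P:L_p(X_C)\to X_C$ with $\|P\|\le C$ and $P(\mathbf 1\otimes x)=x$ for all $x\in X_C$.

**Step 1: put an indicator in front.** The purpose is to define $P(1_A\otimes x)$. For measurable $A\subset[0,1]$ and $e=(F_n)\in E$ let $1_A\otimes e=(G_n)$ with $G_0=0$ and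
$$G_{n+1}(t_1,\dots,t_{n+1})=1_A(t_1)F_n(t_2,\dots,t_{n+1}).$$
Since $\|G_{n+1}\|^p=|A|\,\|F_n\|^p$, we have $\|1_A\otimes e\|_E^p=C^p|A|\,\|e\|_E^p$. For $h\in V_{n-1}$ we have $1_A\otimes(h\circ\delta_i)=(1_A\otimes h)\circ\delta_{i+1}$, so the generator (1) is sent to $j_{n+1}((1_A\otimes h)\circ\delta_{i+1})-j_n(1_A\otimes h)$, again a generator. Thus $1_A\otimes\cdot$ maps $N_0$ into $N_0$ and, by continuity, $N$ into $N$. So $b(A,[e]):=[1_A\otimes e]\in X$ is well defined, linear in $[e]$, finitely additive in $A$, and zero when $|A|=0$.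

**Step 2: define $P$ on simple functions and bound it.** For $f=\sum_i1_{A_i}x_i$ with disjoint $A_i$ put $Pf=\sum_ib(A_i,x_i)$. Passing to common refinements and using additivity in $A$, we see that this does not depend on the representation and is linear in $f$. Let $x_i=[e_i]$. The components of the $1_{A_i}\otimes e_i$ at each level have disjoint supports, so
$$\|Pf\|^p\le\Bigl\|\sum_i1_{A_i}\otimes e_i\Bigr\|_E^p=C^p\sum_i|A_i|\,\|e_i\|_E^p. \tag{2}$$
The infimum over representatives $e_i$ of $x_i$ gives $\|Pf\|^p\le C^p\sum_i|A_i|\|x_i\|^p=C^p\|f\|^p$. So $P$ extends to $L_p(X)$ with $\|P\|\le C$.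

**Step 3: check that constants are fixed.** For $x=[j_n(F)]$ we get $P(\mathbf 1\otimes x)=[j_{n+1}(F\circ\delta_1)]=[j_n(F)]=x$ by (1) with $i=1$. Such $x$ span a dense subspace of $X$, and $x\mapsto P(\mathbf 1\otimes x)$ is bounded and linear. So $P(\mathbf 1\otimes x)=x$ for all $x\in X$. $\square$

Everything now rests on one point: is $X_C\ne\{0\}$ for some $C$?

## Collapse of $X_C$ for small $C$

The natural first choice is $C=1$. Let us test it, with $Y$ the scalar field, so $V_n=L_p([0,1]^n)$.

Let $E_{\rm alg}=\bigoplus_nV_n$ be the algebraic direct sum. With $(F\otimes G)(s,t)=F(s)G(t)$ it is an algebra with unit $1=j_0(1)$, and $\|F\otimes G\|=\|F\|\,\|G\|$. The span $N_0\subset E_{\rm alg}$ does not depend on $C$. It is a two-sided ideal: for $F\in V_m$,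
$$F\otimes(h\circ\delta_i)=(F\otimes h)\circ\delta_{m+i},\qquad (h\circ\delta_i)\otimes F=(h\otimes F)\circ\delta_i,$$
so a generator times $j_m(F)$, on either side, is again a generator. Write $\equiv$ for congruence modulo $N_0$ (the span, not its closure).

Let $e=1_{[0,1/2)}$ and $e'=1_{[1/2,1]}$ in $V_1$. Since $e+e'=\mathbf 1$ is the constant $1$ composed with $\delta_1$, we have $e+e'\equiv1$. Hence $e'\equiv 1-e$, so $e$ and $e'$ commute modulo $N_0$. For two variables this says
$$1\equiv(e+e')^2\equiv e\otimes e+2\,e\otimes e'+e'\otimes e'.$$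
The right side has $p$-th power norm $(2+2^p)/4<1$. We have pushed the value on one quarter of the square onto another quarter, and for $p<1$ concentration is cheap. With $n$ factors, $1\equiv(e+e')^n$ and
$$1\equiv j_n(F_n),\qquad F_n=\sum_{k=0}^n\binom nk\,e^{\otimes k}\otimes(e')^{\otimes(n-k)}. \tag{3}$$
The summands have disjoint supports of measure $2^{-n}$. By concavity of $t\mapsto t^p$, $\sum_{k=0}^nx_k^p\le(n+1)^{1-p}(\sum x_k)^p$ for $x_k\geq 0$, so
$$\|F_n\|_p^p=2^{-n}\sum_{k=0}^n\binom nk^p\le(n+1)^{1-p}\,2^{-n(1-p)}. \tag{4}$$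
For $F\in V_m$ we have $j_m(F)\equiv j_{m+n}(F\otimes F_n)$, hence
$$\|[j_m(F)]\|_{X_C}^p\le C^{mp}\|F\|^p\,(n+1)^{1-p}\bigl(C^p2^{-(1-p)}\bigr)^n .$$
If $C<2^{1/p-1}$, the right side tends to $0$ as $n\to\infty$, so $X_C=\{0\}$. In particular $C=1$ fails.

So $C$ must be large. To show $X_C\neq\{0\}$ we need a witness: a bounded operator $T$ from $E_C$ to a $p$-Banach space that kills $N_0$ and does not kill $j_0(Y)$. Such a $T$ is a sequence of operators $T_n$ on $V_n$ with $T_0\ne0$,
$$T_n(h\circ\delta_i)=T_{n-1}h\qquad(1\le i\le n,\ h\in V_{n-1}), \tag{5}$$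
and $\|T_nF\|^p\le C^{np}\|F\|^p$: exponential growth of the norms is what we can afford.

## Words with distinct letters and marginal identities

To make $T_nF$ defined on classes, evaluate $F$ at independent uniform random points $\sigma_\alpha$, indexed by letters $\alpha$ of a countable alphabet. The single evaluation $T_nF=F(\sigma_1,\dots,\sigma_n)$ violates (5): $(h\circ\delta_1)(\sigma_1,\dots,\sigma_n)=h(\sigma_2,\dots,\sigma_n)$ instead of $h(\sigma_1,\dots,\sigma_{n-1})$, the same shift as before. So take linear combinations. For a word $w=\alpha_1\cdots\alpha_n$ write $\sigma_w=(\sigma_{\alpha_1},\dots,\sigma_{\alpha_n})$ and try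
$$T_nF=\sum_{|w|=n}\Phi(w)F(\sigma_w),\qquad \Phi(\emptyset)=1 .$$
Three things are required.

* *Distinct letters:* $\Phi(w)=0$ if a letter repeats. Otherwise $F(\sigma_\alpha,\sigma_\alpha)$ appears, which is not defined on classes.
* *Marginals:* for all words $u,v$,
$$\sum_{\alpha}\Phi(u\alpha v)=\Phi(uv). \tag{6}$$
This gives (5), because $h\circ\delta_i$ does not see the $i$-th letter.
* *Growth:* the coefficients of words of length $n$ have $\sum|\Phi(w)|^p$ at most exponential in $n$ (on average, if $\Phi$ itself is random).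

Two remarks show the tension. By (6), $\sum_{|w|=n}\Phi(w)=1$ for all $n$; on $N$ letters there is no word of length $N+1$ with distinct letters, so the alphabet must be infinite. And products $\Phi(\alpha_1\cdots\alpha_n)=\prod\varphi(\alpha_i)$ with $\sum\varphi(\alpha)=1$ satisfy (6), but distinctness would force $\varphi(\alpha)^2=0$ for all $\alpha$.

**Length two by hand.** Let $\Phi(0)=1$ and $\Phi(\alpha)=0$ for the other letters. We look for a matrix $\Phi(\alpha\beta)$ with zero diagonal, row $0$ and column $0$ summing to $1$, and all other rows and columns summing to $0$. With three letters $0,1,2$ a solution is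
$$\Phi(01)=1,\qquad\Phi(20)=1,\qquad\Phi(21)=-1,$$
and all other entries $0$. Rows $0,1,2$ sum to $1,\,0,\,1-1$; columns $0,1,2$ sum to $1,\,1-1,\,0$. Thus $T_2F=F(\sigma_0,\sigma_1)+F(\sigma_2,\sigma_0)-F(\sigma_2,\sigma_1)$.

To do this for all lengths at once, replace the scalars $\varphi(\alpha)$ by operators. If $A_\alpha$ are operators on functions on $\mathbb R$ with $\sum_\alpha A_\alpha=I$, then $\Phi_s(\alpha_1\cdots\alpha_n)=(A_{\alpha_1}\cdots A_{\alpha_n}1)(s)$ satisfies (6). If each $A_\alpha$ looks strictly to the right, then letters cannot repeat. These two wishes seem to contradict each other, since the identity does not look strictly to the right. But evaluation at $s$ is a *limit* of evaluations at points $>s$ for functions that are constant just to the right of each point, and a telescoping series expresses this limit as a sum.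

## A resolution of the identity by evaluations to the right

**Letters.** Let $\mathcal L=\mathcal L_0\cup\mathcal L_1$, where $\mathcal L_0=\mathbb Z$ and $\mathcal L_1$ is the set of dyadic intervals $J=[r_J-2^{-m},r_J)$ with $m\ge0$, $r_J\in2^{-m}\mathbb Z$. Let $c_J=r_J-2^{-m-1}$ be the center of $J$ and $J^-=[r_J-2^{-m},c_J)$ its left half. Put $I_q=[q,q+1)$ for $q\in\mathcal L_0$ and $I_J=J^-$ for $J\in\mathcal L_1$. For $g:\mathbb R\to\mathbb R$ define
$$A_qg=g(q+1)\,1_{[q,q+1)},\qquad A_Jg=\bigl(g(c_J)-g(r_J)\bigr)1_{J^-}. \tag{7}$$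
For $w=\alpha_1\cdots\alpha_n$ put $A_w=A_{\alpha_1}\cdots A_{\alpha_n}$, $A_\emptyset=I$, and $\Phi_s(w)=(A_w1)(s)$ for $s\in\mathbb R$. So $\Phi_s(\emptyset)=1$.

For $n\ge1$, $A_w1=c_w1_{I_{\alpha_1}}$ with a constant $c_w$. We have $A_q1=1_{[q,q+1)}$ and $A_J1=0$. For every interval $I$, $A_\alpha1_I\in\{0,\pm1_{I_\alpha}\}$, because $1_I(q+1)\in\{0,1\}$ and $1_I(c_J)-1_I(r_J)\in\{0,\pm1\}$. Hence $c_w\in\{0,\pm1\}$, and if $c_w\ne0$ then the last letter of $w$ lies in $\mathcal L_0$.

**Lemma 1.** Let $\mathcal L^{(M)}$ consist of $\mathcal L_0$ and all $J\in\mathcal L_1$ of length $2^{-m}$ with $0\le m<M$. Let $\rho_M(s)$ be the smallest element of $2^{-M}\mathbb Z$ which is $>s$. Then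
$$\sum_{\alpha\in\mathcal L^{(M)}}(A_\alpha g)(s)=g(\rho_M(s)), \tag{8}$$
with finitely many nonzero terms for each $s$. If $g$ is constant on some $[s,s+\varepsilon)$, the sum equals $g(s)$ for all large $M$.

*Proof.* For $M=0$ the only term is $q=\lfloor s\rfloor$, with value $g(\lfloor s\rfloor+1)=g(\rho_0(s))$. Passing from $M$ to $M+1$ adds only the term of the dyadic interval $J\ni s$ of length $2^{-M}$, for which $r_J=\rho_M(s)$. If $s\in J^-$, the new term is $g(c_J)-g(r_J)$ and $\rho_{M+1}(s)=c_J$, so the sum becomes $g(c_J)=g(\rho_{M+1}(s))$. If $s\notin J^-$, the new term is $0$ and $\rho_{M+1}(s)=r_J=\rho_M(s)$. The last claim holds because $s<\rho_M(s)\le s+2^{-M}$. $\square$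

**Lemma 2.** If $c_w\ne0$, the letters of $w=\alpha_1\cdots\alpha_n$ are pairwise distinct.

*Proof.* Let $i<n$. Since $A_{\alpha_{i+1}\cdots\alpha_n}1$ is a multiple of $1_{I_{\alpha_{i+1}}}$ and $A_w1\neq0$, we have $A_{\alpha_i}1_{I_{\alpha_{i+1}}}\ne0$. So one of the points $c_J,r_J$ (if $\alpha_i=J$), or the point $q+1$ (if $\alpha_i=q$), lies in $I_{\alpha_{i+1}}$. All these points are $\ge\sup I_{\alpha_i}$, since $\sup J^-=c_J$ and $\sup[q,q+1)=q+1$. As $I_{\alpha_{i+1}}$ does not contain its supremum, $\sup I_{\alpha_i}<\sup I_{\alpha_{i+1}}$. So the numbers $\sup I_{\alpha_i}$ increase strictly and no letter repeats. $\square$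

**Length two again.** Let $s\in[0,1)$. The only word of length one with $\Phi_s\ne0$ is $0$. A word $\alpha q$ of length two with $\Phi_s(\alpha q)\neq0$ has $s\in I_\alpha$ and $\Phi_s(\alpha q)=(A_\alpha1_{[q,q+1)})(s)$. This uses values of $1_{[q,q+1)}$ at points of $(0,1]$ only, so $q\in\{0,1\}$. For $\alpha=0$ the value is $1_{[q,q+1)}(1)$, which is $1$ for $q=1$ and $0$ for $q=0$. For $\alpha=J\subset[0,1)$ with $s\in J^-$, the value is nonzero exactly when $r_J=1$, namely $+1$ for $q=0$ and $-1$ for $q=1$. There is exactly one such $J$, determined by $1-2^{-m}\le s<1-2^{-m-1}$. So the words are $01$, $J0$, $J1$ with coefficients $+1,+1,-1$: the $3\times3$ solution above, with $2=J(s)$.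

## Counting words: digit weights

We now bound the expected number of words of length $n$. The words with $c_w\neq0$ grow by adding letters on the left, and $\alpha w'$ survives only if $A_\alpha1_I\ne0$, where $I$ is the interval of the first letter of $w'$. We first list these $\alpha$.

For dyadic $a$ let $v(a)=\min\{v\ge0:2^va\in\mathbb Z\}$. Every $I_\alpha$ has the form $[a,a+2^{-f})$ with $f\ge0$ and $a\in2^{-f}\mathbb Z$, so $v(a)\le f$: take $f=0$ for $I_q$, and $f=m+1$ for $J^-$ if $|J|=2^{-m}$.

**Lemma 3.** Let $I=[a,b)$ with $b=a+2^{-f}$, $f\geq 0$, $a\in2^{-f}\mathbb Z$, $v=v(a)\le f$. Every letter $\alpha$ with $A_\alpha1_I\ne0$ is one of the following: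

* (i) $J=[a-2^{-m},a)$, $m\ge v$. The left endpoint of $I_\alpha$ is $a-2^{-m}$.
* (ii) One single letter: $J=[a-2^{-v},a+2^{-v})$ if $v\ge1$, and $q=a-1$ if $v=0$. The left endpoint of $I_\alpha$ is $a-2^{-v}$.
* (iii) $J=[b-2^{-m},b)$, $m\ge f$. The left endpoint of $I_\alpha$ is $b-2^{-m}$.

*Proof.* Note that $I\cap2^{-f}\mathbb Z=\{a\}$.

If $\alpha=q\in\mathcal L_0$, then $q+1\in I\cap\mathbb Z\subset I\cap2^{-f}\mathbb Z$. Hence $q+1=a$, so $v=0$: this is (ii).

Let $\alpha=J$ have length $2^{-m}$ and write $c=c_J$, $r=r_J=c+2^{-m-1}$. Exactly one of $c,r$ lies in $I$.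

*Case $r\in I$, $c\notin I$.* Then $c<a\le r$, so $0\le r-a<2^{-m-1}$. If $m\ge f$, then $r-a\in2^{-m}\mathbb Z$, so $r=a$. If $m<f$, then $r\in2^{-m}\mathbb Z\subset2^{-f}\mathbb Z$ and $r\in I$, so $r=a$. As $a=r\in2^{-m}\mathbb Z$, we have $m\ge v$. This is (i).

*Case $c\in I$, $r\notin I$.* Then $c<b\le r$. If $m+1\le f$, then $c\in2^{-m-1}\mathbb Z\subset2^{-f}\mathbb Z$ and $c\in I$, so $c=a$. Since $c$ is an odd multiple of $2^{-m-1}$, $v=m+1$ and $J=[a-2^{-v},a+2^{-v})$. This is (ii). If $m\ge f$, then $b\in2^{-f}\mathbb Z\subset2^{-m}\mathbb Z$, so $r-b\in2^{-m}\mathbb Z$, while $0\le r-b<r-c=2^{-m-1}$. So $r=b$. This is (iii). $\square$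

What we need in the end is the total length of the intervals $I_{\alpha_1}$. We want a weight for letters that dominates the length and whose sum over all $\alpha$ in Lemma 3 is at most a constant times the weight of $I$.

*The length itself fails.* For $I=[0,2^{-f})$, all letters in (i), $J=[-2^{-m},0)$ with $m\ge0$, satisfy $A_J1_I=-1_{J^-}$. Their intervals have total length $\sum_{m\ge0}2^{-m-1}=1$, however small $2^{-f}$ is. So the weight must see $a$, and $2^{-v(a)}$ suggests itself.

*The weight $2^{-v(a)}$ fails too.* Let $a=2^{-v}$ with $v\ge1$. The letter in (ii) is $J=[0,2^{1-v})$, and it does occur, since $c_J=a\in I$ and $r_J=a+2^{-v}\notin I$. Its left endpoint $0$ has weight $1$, which is $2^v$ times the weight of $a$.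

The second failure shows the remedy. The dangerous move is $a\mapsto a-2^{-v}$, which clears the last binary digit $1$ of $a$. To bring the denominator down to at most $2^j$ one must clear all digits $1$ beyond place $j$, which takes as many moves as there are such digits. So we credit $a$ in advance with $2^{-j}$, discounted by a factor $2$ per clearing move still needed, and we sum over $j$.

**Weights.** For dyadic $a$ let $d_i(a)$, $i\ge1$, be the binary digits of the fractional part of $a$ (finite expansion). Put $s_j(a)=\sum_{i>j}d_i(a)$ and $W(a)=\sum_{j\ge0}2^{-j-s_j(a)}$. With $v=v(a)$ we have $s_j(a)=0$ for $j\ge v$, so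
$$W(a)=S(a)+2^{1-v},\qquad S(a)=\sum_{j<v}2^{-j-s_j(a)}. \tag{9}$$
For example, $W(0)=2$; $W(\tfrac12)=\tfrac12+1=\tfrac32$; $W(\tfrac34)=\tfrac14+\tfrac14+\tfrac12=1$; $W(\tfrac14)=\tfrac12+\tfrac14+\tfrac12=\tfrac54$.

**Lemma 4.** In the situation of Lemma 3, the sum of $W$ over the left endpoints of $I_\alpha$, for all $\alpha$ listed in (i)–(iii), is at most $8W(a)$.

*Proof.* We use $\sum_{k\ge0}(k+2)2^{-k}=2+4=6$.

(i) For $m\ge v$ we have $a-2^{-m}=a-2^{-v}+\sum_{v<i\le m}2^{-i}$. So $a-2^{-m}$ has the digits of $a$ at places $i<v$, digit $0$ at place $v$ (if $v\ge1$), digits $1$ at places $v<i\le m$, and $0$ afterwards. Hence $s_j(a-2^{-m})$ equals $s_j(a)-1+(m-v)$ for $j<v$, $m-j$ for $v\le j\le m$, and $0$ for $j>m$. In the middle range each term is $2^{-j-(m-j)}=2^{-m}$, so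
$$W(a-2^{-m})=2^{1-(m-v)}S(a)+(m-v+1)2^{-m}+2^{-m}.$$
Summing over $m\ge v$, with $k=m-v$, gives $4S(a)+2^{-v}\sum_{k\ge0}(k+2)2^{-k}=4S(a)+3\cdot2^{1-v}$.

(ii) The case $m=v$ of this formula gives $W(a-2^{-v})=2S(a)+2^{1-v}$.

(iii) For $m\ge f$ we have $b-2^{-m}=a+\sum_{f<i\le m}2^{-i}$. Since $v\le f$, its digits are those of $a$ up to place $f$, then $1$ at places $f<i\le m$, and $0$ afterwards. So $s_j$ equals $s_j(a)+(m-f)$ for $j<f$, $m-j$ for $f\le j\le m$, and $0$ for $j>m$. As $s_j(a)=0$ for $j\ge f$, $\sum_{j<f}2^{-j-s_j(a)}=W(a)-2^{1-f}$. Hence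
$$W(b-2^{-m})=2^{-(m-f)}\bigl(W(a)-2^{1-f}\bigr)+(m-f+1)2^{-m}+2^{-m}.$$
Summing over $m\ge f$ gives
$$2W(a)-2\cdot2^{1-f}+3\cdot2^{1-f}=2W(a)+2^{1-f}\le2S(a)+3\cdot2^{1-v},$$
where we used (9) and $f\ge v$.

The total is at most $(4+2+2)S(a)+(3+1+3)2^{1-v}=8S(a)+7\cdot2^{1-v}\le8W(a)$. $\square$

For $a=0$, $f=0$ the three parts are $6$, $2$, $6$, with total $14\le16=8W(0)$.

**Proposition 5.** For $n\ge1$,
$$\int_0^1\sum_{|w|=n}|\Phi_s(w)|\,ds\le8^{n-1}. \tag{10}$$
Hence for a.e. $s\in[0,1)$ only finitely many words $w$ of each length satisfy $\Phi_s(w)\ne0$. For such $s$ and all words $u,v$,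
$$\sum_{\alpha\in\mathcal L}\Phi_s(u\alpha v)=\Phi_s(uv). \tag{11}$$

*Proof.*

**Step 1: words ending in the letter $0$.** We bound these by induction on $n$. Let $\mathcal W_n$ be the set of words $w=\alpha_1\cdots\alpha_n$ with $c_w\ne0$ and last letter $0\in\mathcal L_0$, and let $a(w)$ be the left endpoint of $I_{\alpha_1}$. The only element of $\mathcal W_1$ is the word $0$, with $W(a)=W(0)=2$. If $\alpha w'\in\mathcal W_{n+1}$, then $c_{w'}\ne0$, so $w'\in\mathcal W_n$, and $A_\alpha1_I\ne0$, where $I$ is the interval of the first letter of $w'$. By Lemmas 3 and 4, for fixed $w'$ the sum of $W(a(\alpha w'))$ over such $\alpha$ is at most $8W(a(w'))$. So $\sum_{w\in\mathcal W_n}W(a(w))\le2\cdot8^{n-1}$. Since $|I_{\alpha_1}|=2^{-f}\le2^{-v}\le\frac12W(a(w))$ by (9), we get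
$$\sum_{w\in\mathcal W_n}|I_{\alpha_1}|\le8^{n-1}.$$

**Step 2: all words.** We use translation to reach the other last letters. Shifting all letters of $w$ by $k\in\mathbb Z$ (that is, $q\mapsto q+k$, $J\mapsto J+k$) leaves $c_w$ unchanged and moves $I_{\alpha_1}$ to $I_{\alpha_1}+k$. A word with $c_w\ne0$ ends in some $q\in\mathbb Z$, so it is a unique integer translate of an element of $\mathcal W_n$. Therefore
$$\int_0^1\sum_{|w|=n}|\Phi_s(w)|\,ds=\sum_{|w|=n}|c_w|\,|I_{\alpha_1}\cap[0,1)|=\sum_{w\in\mathcal W_n}\sum_{k\in\mathbb Z}|(I_{\alpha_1}+k)\cap[0,1)|=\sum_{w\in\mathcal W_n}|I_{\alpha_1}|\le8^{n-1}.$$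
Since $|\Phi_s(w)|\in\{0,1\}$, a finite sum has finitely many nonzero terms, and the sum is finite for a.e. $s$, for all $n$ simultaneously.

**Step 3: the marginal identity.** Fix such an $s$ and words $u,v$, and let $g=A_v1$. This is a constant or a multiple of the indicator of some $[a,b)$, so every point $z$ has a right neighborhood $[z,z+\varepsilon)$ on which $g$ is constant. By (7), applied letter by letter, $(A_uh)(s)=\sum_il_ih(z_i)$ is a finite linear combination of values of $h$, with $l_i,z_i$ depending only on $u$ and $s$ (for $u=\emptyset$ it is $h(s)$). By Lemma 1,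
$$\sum_{\alpha\in\mathcal L^{(M)}}\Phi_s(u\alpha v)=\sum_il_i\sum_{\alpha\in\mathcal L^{(M)}}(A_\alpha g)(z_i)=\sum_il_i\,g(\rho_M(z_i)),$$
where each inner sum has finitely many nonzero terms. For $M$ large this equals $\sum_il_ig(z_i)=(A_ug)(s)=\Phi_s(uv)$. By the choice of $s$, only finitely many $\alpha$ have $\Phi_s(u\alpha v)\ne0$, and they all lie in $\mathcal L^{(M)}$ for $M$ large. So the left side is eventually the full sum in (11). $\square$

## The operators $T_n$ and the proof of Theorems A and B

Let $Y$ be a $p$-Banach space; for Theorem B we may assume $Y\ne\{0\}$, since $\{0\}$ embeds isometrically into the space obtained from the scalar field. Let $\Omega=[0,1)\times[0,1]^{\mathcal L}$ with the product of Lebesgue measures and points $(s,\sigma)$, $\sigma=(\sigma_\alpha)_{\alpha\in\mathcal L}$. Put $T_0y=y$ (constant) and, for $n\ge1$, $F\in V_n$,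
$$(T_nF)(s,\sigma)=\sum_{|w|=n}\Phi_s(w)\,F(\sigma_w).$$

**Step 1: $T_n$ is well defined, with exponential norm growth.** For a.e. $s$ the sum is finite, by Proposition 5. There are countably many words, so $T_nF$ is an a.e. limit of finite sums of strongly measurable functions, hence strongly measurable. By Lemma 2 only words with distinct letters occur. For these $\sigma_w$ is uniformly distributed on $[0,1]^n$ and independent of $s$, so changing $F$ on a null set changes $T_nF$ only on a null set. The $p$-triangle inequality, $|\Phi_s(w)|^p=|\Phi_s(w)|$ and (10) give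
$$\|T_nF\|^p_{L_p(\Omega;Y)}\le\sum_{|w|=n}\int_0^1|\Phi_s(w)|^p\,ds\;\|F\|^p\le8^{n-1}\|F\|^p\qquad(n\ge1). \tag{12}$$

**Step 2: consistency (5).** Let $h\in V_{n-1}$, $1\le i\le n$, and fix a representative of $h$. Write $w=u\alpha v$ with $\alpha$ in place $i$. Then $(h\circ\delta_i)(\sigma_w)=h(\sigma_{uv})$. For a.e. $s$ all sums are finite, and grouping the words $w$ by $w'=uv$ and using (11) gives
$$T_n(h\circ\delta_i)(s,\sigma)=\sum_{|w'|=n-1}\Bigl(\sum_\alpha\Phi_s(u\alpha v)\Bigr)h(\sigma_{w'})=\sum_{|w'|=n-1}\Phi_s(w')\,h(\sigma_{w'})=T_{n-1}h(s,\sigma).$$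
For $n=1$ the right side is $\Phi_s(\emptyset)h=h=T_0h$.

**Step 3: $X_C\ne\{0\}$ for $C=8^{1/p}$.** The operators $T_n$ now combine into the witness. On $E=E_C$ with $C^p=8$ put $T(F_n)=\sum_nT_nF_n$. By (12),
$$\sum_n\|T_nF_n\|^p\le\|F_0\|^p+\sum_{n\ge1}8^{n-1}\|F_n\|^p\le\|(F_n)\|_E^p,$$
so the series converges in $L_p(\Omega;Y)$ and $T$ is a contraction. By (5) it vanishes on each generator (1), hence on $N_0$, hence on $N$. So $T$ induces a contraction $\bar T:X\to L_p(\Omega;Y)$. For $y\in Y$, $\bar T[j_0y]$ is the constant function $y$, and $\Omega$ has measure $1$. Therefore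
$$\|y\|=\|\bar T[j_0y]\|\le\|[j_0y]\|_X\le\|j_0y\|_E=\|y\|,$$
and $y\mapsto[j_0y]$ is an isometric embedding of $Y$ into $X$.

By Proposition 0, $L_p(X)$ has an averaging projection of norm $\le C=8^{1/p}$, and $X$ is separable if $Y$ is. This proves Theorem B. With $Y$ the scalar field, $X\ne\{0\}$ is separable, which is Theorem A. $\blacksquare$

**Remark.** In this section and in the construction of $X_C$, the interval $[0,1]$ as the domain of the functions may be replaced by any probability space $(S,\mu)$, with the same bound $8^{1/p}$. The projection used only $\|1_A\otimes F\|^p=\mu(A)\|F\|^p$. For $T_n$ one takes the $\sigma_\alpha$ independent with law $\mu$; the variable $s\in[0,1)$ and the letters stay as they are. Then $X$ is separable whenever $Y$ and the corresponding $L_p$-spaces are.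

## The optimal constant

From now on $Y$ is the scalar field, and $E_{\rm alg}$, its ideal $N_0$, and $\equiv$ are as in the section on collapse. That section measured how cheaply the unit can be rewritten with $n$ variables. Make this precise:
$$\mathcal U_n=\{F\in V_n:\ j_n(F)\equiv1\},\qquad\nu_n=\inf\{\|F\|_p^p:F\in\mathcal U_n\}.$$

**Step 1: the limit $\nu$.** We show that $\nu_n$ is submultiplicative and decays at most exponentially. The operator $T$ restricted to $E_{\rm alg}$ (a finite sum of $T_nF_n$) kills $N_0$ and sends $1$ to the constant function $1$. So $\mathcal U_0=\{1\}$ and $\nu_0=1$. For $F\in\mathcal U_n$, $n\ge1$, we get $T_nF=1$, so (12) gives $1\le8^{n-1}\|F\|^p$ and $\nu_n\ge8^{-(n-1)}$. The constant function $\mathbf 1$ is in $\mathcal U_n$, so $\nu_n\le1$. Since $N_0$ is an ideal, $F\otimes F'\in\mathcal U_{n+m}$ for $F\in\mathcal U_n$, $F'\in\mathcal U_m$, and $\|F\otimes F'\|_p^p=\|F\|_p^p\|F'\|_p^p$. Thus $\nu_{n+m}\le\nu_n\nu_m$, and by Fekete's lemma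
$$\nu:=\lim_n\nu_n^{1/n}=\inf_{n\ge1}\nu_n^{1/n}\ge\tfrac18. \tag{13}$$

**Step 2: $C_p^*\ge\nu^{-1/p}$.** The idea is that any averaging projection, iterated, gives a functional calculus on $E_{\rm alg}$ that kills $N_0$. Let $X\ne\{0\}$ be quasi-Banach with averaging projection $P:L_p(X)\to X$, $\|P\|=C$, and fix $x\ne0$. Define $\Theta_0(c)=cx$ and
$$\Theta_n(F)=P\bigl(t\mapsto\Theta_{n-1}(F(t,\cdot))\bigr),\qquad F\in V_n.$$
We check by induction that $\Theta_n:V_n\to X$ is well defined and linear, with
$$\|\Theta_n(F)\|\le C^n\|F\|_p\|x\|. \tag{14}$$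
By Fubini, $F(t,\cdot)\in V_{n-1}$ for a.e. $t$ and $\int_0^1\|F(t,\cdot)\|^p\,dt=\|F\|^p$. Choose finite combinations $F_k$ of indicators of rectangles with $F_k\to F$ in $V_n$. Then $\int\|F_k(t,\cdot)-F(t,\cdot)\|^p\,dt\to0$, so along a subsequence $F_k(t,\cdot)\to F(t,\cdot)$ in $V_{n-1}$ for a.e. $t$. As $t\mapsto F_k(t,\cdot)$ is simple, $t\mapsto F(t,\cdot)$ is strongly measurable into $V_{n-1}$, and so is its composition with the continuous map $\Theta_{n-1}$. The $L_p(X)$-norm of the composition is at most $C^{n-1}\|F\|_p\|x\|$, and applying $P$ gives (14).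

Next, $\Theta_n(h\circ\delta_i)=\Theta_{n-1}(h)$, by induction on $n$. For $i=1$, $(h\circ\delta_1)(t,\cdot)=h$, so $P$ is applied to the constant function $\Theta_{n-1}(h)$ and returns it. For $i>1$, $(h\circ\delta_i)(t,\cdot)=h(t,\cdot)\circ\delta_{i-1}$, so by induction the inner function is $t\mapsto\Theta_{n-2}(h(t,\cdot))$, whose image under $P$ is $\Theta_{n-1}(h)$.

Hence $\sum j_n(F_n)\mapsto\sum\Theta_n(F_n)$ kills $N_0$, and $\Theta_n(F)=\Theta_0(1)=x$ for $F\in\mathcal U_n$. With (14), $\|x\|\le C^n\|F\|_p\|x\|$, so $1\le C^{np}\|F\|_p^p$ and, taking the infimum, $1\le C^{np}\nu_n$ for all $n$. By (13), $C\ge\nu^{-1/p}$.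

**Step 3: the value $\nu^{-1/p}$ is attained.** Let $C=\nu^{-1/p}$. By Proposition 0, $X=E_C/N$ carries an averaging projection with $\|P\|\le C$, so we must show $X\ne\{0\}$. Put $a_n=C^{np}\nu_n=\nu_n/\nu^n$; then $a_n\ge1$ for all $n\ge0$. We show that $j_0(1)\in N$ would force $a_n\to0$.

Suppose $j_0(1)\in N=\overline{N_0}$. Then some $z\in N_0$ has $\|j_0(1)-z\|_E^p<1$. Write $j_0(1)-z=\sum_{n=0}^Mj_n(G_n)$, with $M\ge1$. This element is $\equiv1$, and $g_n:=C^{np}\|G_n\|_p^p$ satisfies $\sum_{n=0}^Mg_n<1$. For $k\ge M$ and any $F^{(i)}\in\mathcal U_i$,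
$$\sum_{n=0}^Mj_k\bigl(G_n\otimes F^{(k-n)}\bigr)\equiv\sum_{n=0}^Mj_n(G_n)\equiv1,$$
because $j_{k-n}(F^{(k-n)})\equiv1$ and $N_0$ is an ideal. So $\sum_nG_n\otimes F^{(k-n)}\in\mathcal U_k$, whence $\nu_k\le\sum_n\|G_n\|_p^p\|F^{(k-n)}\|_p^p$. Taking infima over the $F^{(i)}$ and multiplying by $C^{kp}$,
$$a_k\le\sum_{n=0}^Mg_n\,a_{k-n}\qquad(k\ge M).$$
Move the term $n=0$ to the left and divide by $1-g_0>0$:
$$a_k\le\rho\max_{1\le n\le M}a_{k-n},\qquad\rho=\frac{\sum_{n=1}^Mg_n}{1-g_0}<1\qquad(k\ge M).$$
Let $B$ be the maximum of $M$ consecutive terms $a_{k-M},\dots,a_{k-1}$. Then $a_k\le\rho B\le B$, so also $a_{k+1}\le\rho B$, and so on: the next $M$ terms are all at most $\rho B$. Iterating, $a_k\to0$, which contradicts $a_k\ge1$. So $j_0(1)\notin N$ and $X\ne\{0\}$.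

With Step 2 this gives $\|P\|=C$ and $C_p^*=\nu^{-1/p}=\lim_n\nu_n^{-1/(np)}$, attained by the $p$-Banach space $X$.

**Step 4: the two bounds.** Since $\nu\ge1/8$ by (13), $C_p^*\le8^{1/p}$. For the lower bound, (3) says that $F_n\in\mathcal U_n$, so by (4)
$$\nu_n\le(n+1)^{1-p}\,2^{-n(1-p)}.$$
Taking $n$-th roots and letting $n\to\infty$ gives $\nu\le2^{-(1-p)}$, that is, $C_p^*=\nu^{-1/p}\ge2^{(1-p)/p}=2^{1/p-1}$. This completes the proof of Theorem C. $\blacksquare$
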